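\title{A query lower bound for adaptive reductions to the Kolmogorov random strings}

\begin{abstract}
We show that $\mathrm{E}=\mathrm{DTIME}(2^{O(n)})$ is not polynomial-time reducible to the set of Kolmogorov random strings with $n^\alpha$ adaptive queries, for any $\alpha<1$ and any universal machine. A single language in $\mathrm{E}$ works for all universal machines, and it withstands $n/(7\log n)$ adaptive queries and running time $2^n$. The proof finds an input on which every query is either shared by many inputs or lies in a small computable set chosen independently of all earlier answers; these sets are obtained as hitting sets. The bound extends to arbitrary sets of nearly random strings and to reductions with advice, and we prove a converse that limits how far it can be extended in that generality.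
\end{abstract}

\section{Introduction}

Fix a universal Turing machine $U$. The plain Kolmogorov complexity $C_U(x)$ of a binary string $x$ is the length of a shortest program $p$ with $U(p)=x$, and $x$ is \emph{random} if no program of length at most $|x|$ prints it:
\[
R_{C_U}=\{x : C_U(x)>|x|\}.
\]
This set is undecidable (Remark~\ref{rem:undecidable}), so as an oracle it holds information that no algorithm has. We ask how much of it a fast algorithm can use, and we measure this by the number of oracle queries needed to decide hard languages. Let $\mathrm{E}=\mathrm{DTIME}(2^{O(n)})$. For a real $\alpha$ and a set $R$ of strings, let $P_{n^\alpha\text{-T}}(R)$ be the class of languages decided by a polynomial-time oracle Turing machine with oracle $R$ that makes at most $n^\alpha$ queries on every input of length $n$. The queries are \emph{adaptive}: each may depend on the earlier answers. The class $P_{n^\alpha\text{-tt}}(R)$ is defined in the same way for truth-table reductions, which must write down all their queries before seeing any answer.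

With no queries at all, $\mathrm{E}\not\subseteq\mathrm{P}$ is a case of the time hierarchy theorem. With an unrestricted oracle, one query decides any language, since the oracle may be the language itself. A lower bound for $R_{C_U}$ must therefore use a weakness of this particular oracle, and there is a visible one. A query asked on an input of length $n$ can be described by that input, so a query much longer than $n$ is not random and its answer is known in advance; and short strings are few, so short queries tend to be shared by many inputs. A language in $\mathrm{E}$ that diagonalizes against a reduction has $2^n$ inputs of length $n$ at its disposal. If neutralizing one query costs only a polynomial factor in the number of usable inputs, the supply lasts for about $n/\log n$ queries. One would thus guess that $n^\alpha$ queries are insufficient for every $\alpha<1$.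

It is known that $\mathrm{E}\not\subseteq P_{n^\alpha\text{-tt}}(R_{C_U})$ for every $\alpha<1$, and that $\mathrm{E}\not\subseteq P_{n^\alpha\text{-T}}(R_{C_U})$ for every $\alpha<\frac12$. The first result says little about adaptive reductions, because the direct conversion of $k$ adaptive queries into nonadaptive ones asks all $2^k-1$ queries of the decision tree. The problem of showing $\mathrm{E}\not\subseteq P_{n^\alpha\text{-T}}(R_{C_U})$ for $\frac12\le\alpha<1$ is posed in~\cite{limits}. We solve it, for every choice of $U$. Throughout, $\log=\log_2$.

\begin{theorem}\label{thm:main}
There is a language $A\in\mathrm{E}$ such that for every universal machine $U$ the following holds. No oracle machine that, with oracle $R_{C_U}$, for all but finitely many $n$ runs in time at most $2^n$ and makes at most $n/(7\log n)$ adaptive queries on all inputs of length $n$, decides $A$ with oracle $R_{C_U}$. In particular $A\notin P_{n^\alpha\text{-T}}(R_{C_U})$ for every $\alpha<1$ and every $U$, and hence $\mathrm{E}\not\subseteq P_{n^\alpha\text{-T}}(R_{C_U})$ for all $\frac12\le\alpha<1$.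
\end{theorem}

Section~\ref{sec:warmup} treats one query by hand and locates the difficulty with many adaptive queries. Section~\ref{sec:hitting} removes it with two lemmas on hitting sets. Section~\ref{sec:core} contains the combinatorial core, a statement about decision trees in which Kolmogorov complexity does not appear, and Section~\ref{sec:main} derives Theorem~\ref{thm:main}. The proof uses only that the oracle contains no compressible strings. Section~\ref{sec:near} states the result in that generality, with advice and with failure at every large length, and Section~\ref{sec:converse} shows the limits of such a general statement.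

\section{Descriptions and machines}\label{sec:prelim}

Let $\Sigma=\{0,1\}$, let $\lambda$ be the empty string, and let $\Sigma^{\ge L}$ be the set of strings of length at least $L$. For a set $R$ of strings, $R(q)\in\{0,1\}$ is the truth value of ``$q\in R$''.

For a partial computable $V:\Sigma^*\to\Sigma^*$ put $C_V(x)=\min\{|p|:V(p)=x\}$. A machine $U$ is \emph{universal} if it is additively optimal: for every partial computable $V$ there is a constant $c_V$ with $C_U(x)\le C_V(x)+c_V$ for all $x$. This is the only property of $U$ that we use, mostly through the following fact: an element of a small computable set is described by a name of the set and its position in the set. Our sets will be named by an input length $n$ and a stage $i\le n$.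

\begin{lemma}\label{lem:compress}
Let $U$ be universal. Let $D$ be a partial computable function that maps triples of integers $(n,i,j)$ with $1\le i\le n$ and $j\ge0$ to finite sets of strings, given as lists, with $|D(n,i,j)|\le2^j$. There is a constant $c$, depending only on $U$ and $D$, such that $C_U(q)\le j+3\log n+c$ whenever $D(n,i,j)$ is defined and $q\in D(n,i,j)$.
\end{lemma}

\begin{proof}
Let $\rho=\lfloor\log n\rfloor+1$, so that $n$ and $i$ have $\rho$-bit binary representations $\bar n$ and $\bar\imath$. Let $V$ be the machine that parses its input as $1^\rho0\,\bar n\,\bar\imath\,z$, computes $D(n,i,|z|)$, reads $z$ as a number in $\{0,\dots,2^{|z|}-1\}$, and prints the element of $D(n,i,|z|)$ at that position in the list, if there is one. Every $q\in D(n,i,j)$ is printed for some $z$ of length $j$, so $C_V(q)\le j+3\rho+1\le j+3\log n+4$. Take $c=4+c_V$.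
\end{proof}

The parameter $j$ costs nothing extra, because it is read off as the length of the last field.

\begin{remark}\label{rem:undecidable}
The set $R_{C_U}$ is infinite. Suppose it had only $a$ elements. Of the $2^{n+1}-1$ programs of length at most $n$, all but at most $a$ would be needed to print the non-random strings of length at most $n$. But Lemma~\ref{lem:compress} with $D(n,i,0)=\{0^{n+i}\}$ shows that for large $n$ the $a+1$ longer strings $0^{n+1},\dots,0^{n+a+1}$ also have programs of length at most $n$. It is also undecidable: otherwise let $D(n,1,0)$ consist of the first random string of length at least $n$, which then has complexity at most $3\log n+c\le n$ for large $n$.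
\end{remark}

Oracle machines write their queries symbol by symbol on a query tape, so a query made within $t$ steps has length at most $t$. A halting machine outputs $1$ if it accepts and $0$ otherwise. Machines have a second input tape for an \emph{advice string} $w$, which is empty unless advice is mentioned; a machine with advice $(w_n)$ receives the same $w_n$ on all inputs of length $n$. We fix an enumeration $M_1,M_2,\dots$ of all oracle machines such that $t$ steps of $M_e$ on $(y,w)$, with supplied oracle answers, can be simulated in time polynomial in $t+|y|+|w|+e$.

\section{One query, and the difficulty with many}\label{sec:warmup}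

\begin{example}[one query]\label{ex:one}
Let $M$ be a machine that on each $y\in\Sigma^n$ asks one query $q(y)$, halts for either answer $b$, and outputs $\mathrm{out}(y;b)$. Without access to $R=R_{C_U}$ we define $f:\Sigma^n\to\Sigma$ so that $M^R$ differs from $f$ somewhere.

Suppose first that two inputs $y_0\ne y_1$ ask the same query $u$. Put $f(y_0)=1-\mathrm{out}(y_0;0)$ and $f(y_1)=1-\mathrm{out}(y_1;1)$. If $R(u)=b$, then $M^R(y_b)=\mathrm{out}(y_b;b)\ne f(y_b)$. We do not know the answer, but we have one input to spend on each possibility.

Otherwise $q$ is injective. There are $2^n$ queries and only $2^n-1$ strings of length less than $n$, so some query has length at least $n$; let $y$ be the first input asking such a query. Lemma~\ref{lem:compress} with $D(n,1,0)=\{q(y)\}$ gives $C_U(q(y))\le3\log n+c\le|q(y)|$ for large $n$. So the answer is $0$, and we put $f(y)=1-\mathrm{out}(y;0)$.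
\end{example}

These are the two moves of the whole proof: \emph{branch} on a query shared by several inputs, or \emph{restrict} to inputs whose query lies in a small computable set and is therefore answered $0$. For $k$ queries the moves must be repeated, so each must leave many inputs alive. After $i-1$ stages we have, for each conceivable answer sequence $b\in\Sigma^{i-1}$, a set $X_b$ of inputs that all receive the answers $b$ if $b$ is the true branch, and we must handle the $i$-th query on $X_b$.

Here is the direct attempt; it is not used later. Fix a parameter $s$. Queries of length at least $L=2n+s$ are harmless: over all inputs and all branches there are at most $2^{2n}$ of them, so they are compressible. Otherwise pass to a length $\ell<L$ that is popular on $X_b$, at the cost of a factor of about $L$. If $\ell<s$, one string is asked by a $2^{-s}$ fraction of these inputs, and we branch. If $\ell\ge s$, the $2^{\ell-s}$ most frequently asked strings of length $\ell$ carry at least a $2^{-s}$ fraction, and we restrict to them. The trouble is that this set of frequent strings depends on $b$. A description of one of its elements must include $b$, so it has length $\ell-s+|b|+O(\log n)$,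 and this is below $\ell$ only if $s>|b|$. Then $s$ must exceed $k$, each query costs a factor $2^k$, and we need $2^{k^2}\le2^n$. The direct attempt ends near $k=\sqrt n$. Taking the union of the frequent sets over all branches removes the dependence on $b$ but multiplies the size by the number of branches, which is the same loss.

What is needed is \emph{one} set $Z\subseteq\Sigma^\ell$ of density $2^{-s}$, with $s=O(\log n)$, that carries a polynomial fraction of the inputs on \emph{every} branch. Two extreme cases show when to expect this.

\begin{example}\label{ex:extremes}
(1) Let $\ell\ge2s$, and let there be a branch for each $b\in\Sigma^s$ on which the queries are the strings of length $\ell$ with prefix $b$, all asked equally often. The $2^{\ell-s}$ most frequent strings on branch $b$ are those with prefix $b$, and the union over $b$ is all of $\Sigma^\ell$. Yet the set $Z$ of strings with suffix $0^s$ has density $2^{-s}$ and carries a $2^{-s}$ fraction of the inputs on every branch.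

(2) Let there be a branch for each $u\in\Sigma^\ell$ on which every input asks $u$. A set that carries any input on every branch must be all of $\Sigma^\ell$. But on such branches we can branch again at no loss.
\end{example}

So concentration on a few strings obstructs a common set $Z$, and concentration is exactly the situation in which branching is cheap. The next section shows that it is the only obstruction.

\section{Hitting sets that carry weight}\label{sec:hitting}

On one branch and one length, let $\omega(u)$ be the number of surviving inputs that ask $u$. We want a condition on $Z$ that guarantees large weight and can be met for very many weight functions at once. Sort the strings by weight and cut the list into blocks; it is enough that $Z$ meets each block, because any member of a block outweighs every member of the next one. For $H$ a set of strings write $\omega(H)=\sum_{u\in H}\omega(u)$.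

\begin{lemma}\label{lem:blocks}
Let $u_1,\dots,u_p$ be distinct strings with weights $\omega(u_1)\ge\dots\ge\omega(u_p)>0$, and let $B\ge1$. Cut the list into consecutive blocks $\beta_1,\dots,\beta_g$ of exactly $B$ strings, except that $\beta_g$ may have fewer; call a block complete if it has $B$ strings. If $H$ meets every complete block, then
\[
\omega\bigl(H\cap\{u_1,\dots,u_p\}\bigr)\ \ge\ \frac1B\bigl(\omega(\{u_1,\dots,u_p\})-\omega(\beta_1)\bigr).
\]
\end{lemma}

\begin{proof}
For $1\le j<g$ the block $\beta_j$ is complete, so it contains some $v_j\in H$. Each of the at most $B$ strings of $\beta_{j+1}$ comes later in the list than $v_j$, so $\omega(\beta_{j+1})\le B\,\omega(v_j)$. The $v_j$ are distinct; sum over $j$.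
\end{proof}

For instance, with $B=3$ and weights $5,5,4\mid4,3,3\mid2,1,1\mid1$, the worst choice of $H$ takes the last string of each complete block. Then $3\cdot4\ge4+3+3$, $3\cdot3\ge2+1+1$ and $3\cdot1\ge1$. Nothing pays for the first block. That loss is unavoidable, by Example~\ref{ex:extremes}(2), and it is small precisely when no single string is heavy.

The second lemma is the reason for the gain: the size of a hitting set depends on the number of blocks only through its logarithm.

\begin{lemma}\label{lem:greedy}
Let $\Omega$ be a finite set and let $\beta_1,\dots,\beta_N$, $N\ge1$, be subsets of $\Omega$, not necessarily distinct, each with exactly $B\ge1$ elements. Start with $H=\emptyset$ and repeatedly add to $H$ an element lying in the largest number of sets $\beta_j$ not yet met by $H$, until all are met. Then $|H|\le\frac{|\Omega|}{B}(\ln N+1)$.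
\end{lemma}

\begin{proof}
Let $x=B/|\Omega|\in(0,1]$. If $v$ sets are unmet, then the number of pairs (element, unmet set containing it) is $vB$, so some element lies in at least $vx$ unmet sets. After $t$ steps at most $N(1-x)^t\le Ne^{-xt}$ sets are unmet. For $t=\lfloor(\ln N)/x\rfloor+1$ we have $xt>\ln N$, so this number is less than $1$. Hence $|H|\le(\ln N)/x+1\le(\ln N+1)/x$.
\end{proof}

With $N\le2^{O(n)}$ blocks coming from all branches together, blocks of size $B\approx n2^s$ have a common hitting set of density $2^{-s}$. The exponential number of branches costs a factor of $n$ in the block size, where the direct attempt paid a factor $2^k$.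

\section{Diagonalizing against query systems}\label{sec:core}

We now carry out the construction for abstract decision trees.

\begin{definition}
A \emph{$k$-query system} $S$ on a finite set $Y$ consists of functions $q_i:Y\times\Sigma^{i-1}\to\Sigma^*$ for $1\le i\le k$ and $\mathrm{out}:Y\times\Sigma^k\to\Sigma$. Here $q_i(y;b_1\dots b_{i-1})$ is the $i$-th query on $y$ when the earlier answers are $b_1,\dots,b_{i-1}$. For an oracle $R$ define $b^R(y)=b_1\dots b_k$ recursively by $b_i=R(q_i(y;b_1\dots b_{i-1}))$, and put $S^R(y)=\mathrm{out}(y;b^R(y))$.
\end{definition}

We treat a family of systems $S_w$, $w\in W$, at once; this costs nothing in the proof and will give several machines and all advice strings simultaneously. The parameter $s$ is the number of bits to be saved on short queries, and $L$ separates short queries from long ones.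

\begin{proposition}\label{prop:core}
Let $m\ge1$, $k\ge0$, $s\ge0$, $L\ge1$ be integers and $|Y|=2^m$. Let $W\ne\emptyset$ be finite, and for $w\in W$ let $S_w$, with functions $q^w_i$ and $\mathrm{out}^w$, be a $k$-query system on $Y$. Put $B=3m2^s$ and assume
\begin{equation}\label{eq:budget}
|W|\cdot2^k\cdot(2BL)^k\le2^m .
\end{equation}
Then there are finite sets $Z_1,\dots,Z_k\subseteq\Sigma^*$ and a function $f:Y\to\Sigma$ such that
\begin{enumerate}
\item[(a)] $|Z_i\cap\Sigma^\ell|\le2^{\ell-s}$ for all $i$ and all $\ell<L$;
\item[(b)] $|Z_i\cap\Sigma^{\ge L}|\le2^{2m}$ for all $i$;
\item[(c)] for every $w\in W$ and every $R$ with $R\cap\bigcup_iZ_i=\emptyset$ there is $y\in Y$ with $S_w^R(y)\ne f(y)$.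
\end{enumerate}
The sets $Z_i$ and $f$ are produced by a fixed deterministic algorithm from the parameters and the tables of the systems, in time polynomial in $2^m+L+T$, where $T$ is the maximal query length.
\end{proposition}

Condition \eqref{eq:budget} is the budget: each query shrinks the surviving set by a factor of at most $2BL$, and in the end there must be a separate input for each of the at most $|W|2^k$ branches.

\begin{proof}
By \eqref{eq:budget}, $|W|2^k\le2^m$. For each $w\in W$ we declare certain strings $b$ with $|b|\le k$ \emph{live for $w$} and attach to them sets $X_{w,b}\subseteq Y$, by induction on $|b|$, so that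
\begin{equation}\label{eq:size}
|X_{w,b}|\ge2^m(2BL)^{-|b|}.
\end{equation}
By \eqref{eq:budget} these sets are nonempty. Initially $\lambda$ is live for every $w$ and $X_{w,\lambda}=Y$. Stage $i$, for $1\le i\le k$, handles all \emph{live pairs} $(w,b)$ with $|b|=i-1$ together; there are at most $|W|2^{i-1}\le2^m$ of them.

\medskip\noindent\emph{Heavy and light pairs.} For a live pair $(w,b)$ with $|b|=i-1$ write $X=X_{w,b}$, $q(y)=q_i^w(y;b)$, and $\omega(u)=|\{y\in X:q(y)=u\}|$. The pair is \emph{heavy} if some $u$ with $|u|<L$ has $\omega(u)\ge|X|/(2BL)$, and \emph{light} otherwise. The threshold is chosen so that for a light pair the first blocks of all $L$ short lengths together weigh at most $L\cdot B\cdot|X|/(2BL)=|X|/2$.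

If $(w,b)$ is heavy, let $u_{w,b}$ be the first such $u$ in length-lexicographic order. We branch: $b0$ and $b1$ both become live, with
\[
X_{w,b0}=X_{w,b1}=\{y\in X:q(y)=u_{w,b}\}.
\]
This set has at least $|X|/(2BL)$ elements, so \eqref{eq:size} is kept.

If $(w,b)$ is light, then for each $\ell<L$ we list the strings $u\in\Sigma^\ell$ with $\omega(u)>0$ by decreasing $\omega$, ties broken lexicographically, and cut the list into blocks of $B$ strings as in Lemma~\ref{lem:blocks}.

\medskip\noindent\emph{The set $Z_i$.} Let $Z_i\cap\Sigma^{\ge L}$ consist of all strings $q_i^w(y;b)$ of length at least $L$, over all $w\in W$, $y\in Y$, $b\in\Sigma^{i-1}$. There are at most $|W|2^{i-1}2^m\le2^{2m}$ of them, which is (b).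

For $\ell<L$, collect the complete blocks of strings of length $\ell$ from \emph{all} light pairs of stage $i$, and let $N$ be their number. One pair contributes at most $|X|\le2^m$ blocks, since its list has at most $|X|$ strings; so $N\le2^{2m}$. If $N=0$, let $Z_i\cap\Sigma^\ell=\emptyset$. Otherwise let $Z_i\cap\Sigma^\ell$ be the greedy hitting set of Lemma~\ref{lem:greedy} for these blocks in $\Omega=\Sigma^\ell$, ties broken lexicographically. Since $\ln N+1\le2m\ln2+1\le1.4m+1\le3m$, its size is at most $3m2^\ell/B=2^{\ell-s}$, which is (a).

\medskip\noindent\emph{Light pairs, continued.} We restrict: only $b0$ becomes live, with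
\[
X_{w,b0}=\{y\in X:q(y)\in Z_i\},\qquad |X_{w,b0}|=\omega(Z_i).
\]
For $\ell<L$ the first block has at most $B$ strings, each of weight less than $|X|/(2BL)$, so it weighs at most $|X|/(2L)$, and Lemma~\ref{lem:blocks} gives $\omega(Z_i\cap\Sigma^\ell)\ge\frac1B\bigl(\omega(\Sigma^\ell)-\frac{|X|}{2L}\bigr)$. (If no string of length $\ell$ is asked, the right side is negative.) All long queries lie in $Z_i$, so $\omega(Z_i\cap\Sigma^{\ge L})=\omega(\Sigma^{\ge L})\ge\frac1B\,\omega(\Sigma^{\ge L})$. Adding these $L+1$ inequalities and using $\omega(\Sigma^*)=|X|$, we get
\[
|X_{w,b0}|\ge\frac1B\Bigl(|X|-L\cdot\frac{|X|}{2L}\Bigr)=\frac{|X|}{2B}\ge\frac{|X|}{2BL},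
\]
so \eqref{eq:size} is kept. This completes stage $i$.

\medskip\noindent\emph{The function $f$.} There are at most $|W|2^k$ live pairs $(w,b)$ with $|b|=k$, and each has $|X_{w,b}|\ge2^m(2BL)^{-k}\ge|W|2^k$ by \eqref{eq:size} and \eqref{eq:budget}. Going through these pairs in a fixed order, we can therefore pick for each the first element $y_{w,b}\in X_{w,b}$ not picked before. Put $f(y_{w,b})=1-\mathrm{out}^w(y_{w,b};b)$, and $f=0$ elsewhere. This is well defined because the $y_{w,b}$ are pairwise distinct.

\medskip\noindent\emph{Proof of (c).} Let $w\in W$ and $R\cap\bigcup_iZ_i=\emptyset$. The oracle selects a branch $b=b_1\dots b_k$. Writing $b_{<i}=b_1\dots b_{i-1}$, let $b_i=R(u_{w,b_{<i}})$ if $(w,b_{<i})$ is heavy and $b_i=0$ if it is light. In both cases $b_{<i}b_i$ is live, so all prefixes of $b$ are live. Let $y=y_{w,b}$. The sets along the branch are nested, so $y\in X_{w,b_1\dots b_i}$ for all $i$. We show by induction on $i$ that the first $i$ answers received by $S_w$ on $y$ with oracle $R$ are $b_1,\dots,b_i$. If the first $i-1$ answers are $b_{<i}$, the $i$-th query is $q=q_i^w(y;b_{<i})$. If $(w,b_{<i})$ is heavy, then $y\in X_{w,b_1\dots b_i}$ means $q=u_{w,b_{<i}}$,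 and the answer is $R(u_{w,b_{<i}})=b_i$. If it is light, then $y\in X_{w,b_{<i}0}$ means $q\in Z_i$, so $q\notin R$ and the answer is $0=b_i$; this is the only use of the hypothesis on $R$. Hence $b^R(y)=b$ and $S_w^R(y)=\mathrm{out}^w(y;b)\ne f(y)$.

\medskip\noindent\emph{Running time.} We have $k\le m$, and $B\le2^m$ if $k\ge1$. Each stage handles at most $2^m$ pairs, with sets of at most $2^m$ inputs and strings of length at most $T$, and at most $2^{2m}$ blocks for each of $L$ lengths. A greedy step need only examine strings that occur in the blocks, and it meets at least one new block, so there are at most $2^{2m}$ steps per length and $\Sigma^\ell$ is never enumerated. The total time is polynomial in $2^m+L+T$.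
\end{proof}

The sets $Z_i$ depend on the stage $i$ but not on $w$, $b$ or $R$. This is what will make their elements compressible by almost $s$ bits.

\medskip\noindent\emph{From machines to systems.} A machine is assumed to respect its time and query bounds only with the true oracle, whereas Proposition~\ref{prop:core} explores all answer sequences. We therefore clock it. Given a machine $M$, an advice string $w$, a finite set $Y$ of inputs, and bounds $t$ and $k$, define the $k$-query system $S[M,w,t,k]$ on $Y$ as follows. For $y\in Y$ and $b\in\Sigma^k$, run $M$ on $(y,w)$, answer the $i$-th query by $b_i$, and stop when $M$ halts, has made $t$ steps, or attempts a $(k+1)$-st query. Let $q_i(y;b_{<i})$ be the $i$-th query if the run makes one, and the dummy query $\lambda$ otherwise; it depends only on $b_{<i}$. Let $\mathrm{out}(y;b)$ be the output of $M$ if it halted, and $0$ otherwise. All queries have length at most $t$, the tables are computed by $|Y|2^k$ simulations, and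
\begin{equation}\label{eq:clock}
S[M,w,t,k]^R(y)=M^R(y,w)\ \text{ if $M^R(y,w)$ halts within $t$ steps and $k$ queries.}
\end{equation}

\section{The language in $\mathrm{E}$}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Construction.} Let $e(n)=1+\max\{t:2^t\text{ divides }n\}$. Every positive integer $e$ equals $e(n)$ for infinitely many $n$, and $e(n)\le1+\log n$. For $n<72$ let $A\cap\Sigma^n=\emptyset$. For $n\ge72$ apply Proposition~\ref{prop:core} with
\[
Y=\Sigma^n,\quad m=n,\quad k=\Bigl\lfloor\frac n{7\log n}\Bigr\rfloor,\quad s=\lceil4\log n\rceil,\quad L=2n+s,\quad|W|=1,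
\]
and the single system $S_n=S[M_{e(n)},\lambda,2^n,k]$. To check \eqref{eq:budget}: $2^s\le2n^4$, so $B=3n2^s\le6n^5$; also $s\le4\log n+1\le n$, so $L\le3n$ and $2BL\le36n^6$. Hence
\[
2^k(2BL)^k\le(72n^6)^k\le n^{7k}=2^{7k\log n}\le2^n .
\]
Let $Z_{n,1},\dots,Z_{n,k}$ and $f_n$ be the output, and let $A\cap\Sigma^n=\{y:f_n(y)=1\}$. The construction does not mention $U$.

The integer $k$ is the largest with $n^{7k}\le2^n$ and $s$ is the least with $2^s\ge n^4$, so both are computed in polynomial time. The tables take at most $2^{2n}$ simulations of $2^n$ steps, and the algorithm of Proposition~\ref{prop:core} runs in time polynomial in $2^n+L+T$ with $T\le2^n$. So $A\in\mathrm{E}$. This is where the time bound $2^n$ is used.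

\emph{The sets $Z_{n,i}$ contain no random strings.} We have $|Z_{n,i}\cap\Sigma^\ell|\le2^{\ell-s}$ for every $\ell$: by (a) for $\ell<L$, and by (b) for $\ell\ge L=2n+s$, since then $2^{2n}\le2^{\ell-s}$. In particular $Z_{n,i}$ has no strings of length less than $s$. Put $D(n,i,j)=Z_{n,i}\cap\Sigma^{j+s}$ for $n\ge72$, $1\le i\le k$, $j\ge0$. This is computable and has size at most $2^j$. Let $U$ be universal and let $c$ be the constant of Lemma~\ref{lem:compress}. For $q\in Z_{n,i}$ of length $\ell$,
\[
C_U(q)\le(\ell-s)+3\log n+c\le\ell-\log n+c\le\ell\qquad\text{if }\log n\ge c.
\]
So $Z_{n,i}\cap R_{C_U}=\emptyset$ for all $i$ and all large $n$.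

\emph{Conclusion.} Suppose $M_e$ with oracle $R=R_{C_U}$ obeys the stated bounds and decides $A$. Choose $n\ge72$ with $e(n)=e$ so large that the bounds hold at length $n$ and all $Z_{n,i}$ are disjoint from $R$. A number of queries that is at most $n/(7\log n)$ is at most $k$, so $S_n^R(y)=M_e^R(y)$ for all $y\in\Sigma^n$ by \eqref{eq:clock}. Part (c) gives $y\in\Sigma^n$ with $M_e^R(y)\ne f_n(y)=A(y)$, a contradiction.

Finally, if $\alpha<1$ and $p$ is a polynomial, then $n^\alpha\le n/(7\log n)$ and $p(n)\le2^n$ for all large $n$.
\end{proof}

The constant $7$ counts the powers of $n$ lost per query: three to name $n$ and $i$, one to beat the unknown constant $c$ of $U$, one for the factor $m$ in the block size, one for the number $L$ of short lengths, and one for the numerical factor $72$.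

\section{Near-random oracles and advice}\label{sec:near}

The proof above never used that any string \emph{belongs} to $R_{C_U}$, only that compressible strings do not. Raising $s$ excludes even oracles whose members are compressible by a logarithmic amount. Fix a reference universal machine and write $C$ for its complexity; a change of reference machine changes only the constant $d$ below.

\begin{definition}
A set $R$ is \emph{$(r,d)$-near-random at $n$} if $C(q)\ge|q|-r\log(n+|q|)-d$ for every $q\in R$. It is \emph{$r$-near-random} if for some $d$ it is $(r,d)$-near-random at every $n\ge2$.
\end{definition}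

\begin{theorem}\label{thm:near}
Let $c\ge1$ and $r\ge0$ be integers and let $\delta\in[0,1)$ be rational. Let $m(n)\le n$ be such that $m(n)/\log n\to\infty$ and $1^n\mapsto m(n)$ is computable in time $2^{O(m(n))}$. Put
\[
k(n)=\Bigl\lfloor\frac{(1-\delta)\,m(n)}{(r+8)\log n}\Bigr\rfloor .
\]
There is $A\in\mathrm{DTIME}(2^{O(m(n))})$ such that the following holds for every $d$, every oracle machine $M$, every sequence of sets $R_n$ that are $(r,d)$-near-random at $n$, and every sequence of advice strings $w_n$ with $|w_n|=\lfloor\delta m(n)\rfloor$. For all sufficiently large $n$, depending only on $M$, $d$ and the fixed data: if $M^{R_n}(\cdot,w_n)$ on inputs of length $n$ runs in time at most $2^{c\,m(n)}$ and makes at most $k(n)$ adaptive queries, then $M^{R_n}(x,w_n)\ne A(x)$ for some $x\in\Sigma^n$.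
\end{theorem}

\begin{proof}
Write $m=m(n)$ and $k=k(n)$. Call $n$ \emph{admissible} if $n\ge96$ and $k\ge1$; all large $n$ are admissible because $m/\log n\to\infty$. For other $n$ let $A\cap\Sigma^n=\emptyset$. To defeat a machine at every large length and for every advice string, we let $W$ range over the first $\log n$ machines and all advice strings. For admissible $n$ take
\[
Y=\{y0^{n-m}:y\in\Sigma^m\},\quad s=\lceil(r+4)\log n\rceil,\quad L=4m,\quad W=\{1,\dots,\lfloor\log n\rfloor\}\times\Sigma^{\lfloor\delta m\rfloor},
\]
and $S_{(e,w)}=S[M_e,w,2^{cm},k]$. Then $2^s\le2n^{r+4}$, $B\le6n^{r+5}$ and $2BL\le48n^{r+6}$. Using $96\le n$ and $\log n\le n\le n^k$,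
\[
|W|2^k(2BL)^k\le(\log n)\,2^{\delta m}(96n^{r+6})^k\le2^{\delta m}n^{(r+8)k}\le2^{\delta m}2^{(1-\delta)m}=2^m,
\]
so \eqref{eq:budget} holds. Let $Z_{n,i}$ and $f_n$ be given by Proposition~\ref{prop:core}; let $A(y)=f_n(y)$ for $y\in Y$ and $A(x)=0$ for $x\in\Sigma^n\setminus Y$.

For large $n$ we have $m\ge\log n$, so polynomials in $n$ are $2^{O(m)}$. If $\delta=a/a'$ with integers $a,a'$, then $k$ is the largest integer with $n^{(r+8)a'k}\le2^{(a'-a)m}$; this is where rationality of $\delta$ is used. The tables take at most $|W|2^k2^m\le2^{2m}$ simulations of $2^{cm}$ steps, and $T\le2^{cm}$. So $A\in\mathrm{DTIME}(2^{O(m(n))})$.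

Now fix $d$. We show that for large $n$ every $q\in Z_{n,i}$, say of length $\ell$, satisfies $C(q)<\ell-r\log(n+\ell)-d$. Note $i\le k\le n$.

\emph{Short strings, $\ell<L$.} By (a), $\ell\ge s$, and Lemma~\ref{lem:compress} applies to $D(n,i,j)=Z_{n,i}\cap\Sigma^{j+s}$, defined for $j+s<L$. It gives a constant $c_1$ with $C(q)\le\ell-s+3\log n+c_1\le\ell-(r+1)\log n+c_1$. Since $n+\ell\le5n$, we have $\ell-r\log(n+\ell)-d\ge\ell-r\log n-r\log5-d$, and the claim holds once $\log n>c_1+r\log5+d$.

\emph{Long strings, $\ell\ge L=4m$.} By (b), Lemma~\ref{lem:compress} applies to $D(n,i,2m)=Z_{n,i}\cap\Sigma^{\ge L}$ and gives a constant $c_2$ with $C(q)\le2m+3\log n+c_2\le\ell/2+3\log n+c_2$. As $n+\ell\le(n+1)(\ell+1)$, it suffices to have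
\[
\ell/2>r\log(\ell+1)+(r+3)\log(n+1)+c_2+d .
\]
For large $n$ we have $\ell/4\ge r\log(\ell+1)$, because $\ell\ge4m$ and $m\to\infty$, and $\ell/4\ge m>(r+3)\log(n+1)+c_2+d$, because $m/\log n\to\infty$.

So for large $n$ every set $R_n$ that is $(r,d)$-near-random at $n$ is disjoint from all $Z_{n,i}$. Let $M=M_e$ and let $n$ also satisfy $\log n\ge e$, so that $(e,w_n)\in W$. If $M^{R_n}(\cdot,w_n)$ obeys the bounds at length $n$, then \eqref{eq:clock} and part (c) give $x\in Y$ with $M^{R_n}(x,w_n)\ne f_n(x)=A(x)$.
\end{proof}

The usual sets of random strings fall under the theorem. For a set $H$, let $C^H$ be the complexity with respect to a machine that is additively optimal among machines with oracle $H$. Let $K$ be the prefix-free complexity, defined by a machine that is additively optimal among machines whose domain is prefix-free, meaning that no program in the domain is a proper prefix of another.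

\begin{lemma}\label{lem:examples}
The following sets, and all their subsets, are $r$-near-random.
\begin{enumerate}
\item[(a)] $R_{C_U}$ for any universal $U$, with $r=0$.
\item[(b)] $\{x:C(x)\ge|x|-r\log(|x|+2)-d\}$, for any $r$ and $d$.
\item[(c)] $\{x:C^H(x)>|x|\}$ for any oracle $H$, with $r=0$.
\item[(d)] $\{x:K(x)\ge|x|\}$, with $r=2$.
\end{enumerate}
\end{lemma}

\begin{proof}
The definition passes to subsets. (a) By universality of $U$ there is $d$ with $C_U\le C+d$, so $C_U(x)>|x|$ implies $C(x)\ge|x|-d$. (b) For $n\ge2$ we have $\log(n+|x|)\ge\log(|x|+2)$. (c) The reference machine is an oracle machine that ignores $H$, so $C^H\le C+d$ for some $d$; argue as in (a). (d) Let $V$ run the reference machine on $p$ when given $1^\rho0\,a\,p$, where $a$ is a $\rho$-bit binary representation of $|p|$. Its domain is prefix-free, and $\rho\le\log(|p|+1)+1$ suffices. Hence $K(x)\le C(x)+2\log(C(x)+1)+O(1)$, and $C(x)\le|x|+O(1)$ gives $K(x)\le C(x)+2\log(|x|+2)+O(1)$. So the set in (d) is a subset of a set in (b) with $r=2$.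
\end{proof}

\begin{corollary}\label{cor:near}
Let $r\ge0$ be an integer.
\begin{enumerate}
\item[(1)] For every integer $c\ge1$ and rational $\delta\in[0,1)$ there is $A\in\mathrm{E}$ such that, for every $r$-near-random set $R$, every reduction to $R$ that runs in time $2^{cn}$, makes at most $\frac{(1-\delta)n}{(r+8)\log n}$ adaptive queries and uses $\lfloor\delta n\rfloor$ bits of advice differs from $A$ at every sufficiently large length.
\item[(2)] For every rational $0<\alpha<1$ and every $r$-near-random set $R$,
\[
\mathrm{DTIME}(2^{O(n^\alpha\log n)})\not\subseteq P_{n^\alpha\text{-T}}(R).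
\]
\end{enumerate}
In particular both hold, with $r=0$, for $R=R_{C_U}$ and every universal $U$; without advice the query bound in (1) is then $n/(8\log n)$. They hold for the other sets of Lemma~\ref{lem:examples} with the values of $r$ given there.
\end{corollary}

\begin{proof}
(1) Apply Theorem~\ref{thm:near} with $m(n)=n$ and $R_n=R$.

(2) Apply it with $c=1$, $\delta=0$, $R_n=R$ and $m(n)=\min\{n,(r+9)\lceil n^\alpha\rceil\lceil\log n\rceil\}$. For $\alpha=a/a'$ the number $\lceil n^\alpha\rceil$ is the least $j$ with $j^{a'}\ge n^a$, so $m(n)$ is computable in time polynomial in $n$. For large $n$ the minimum is the second term, so $m(n)=O(n^\alpha\log n)$, $m(n)/\log n\to\infty$, and $k(n)\ge\frac{r+9}{r+8}n^\alpha-1\ge n^\alpha$ once $n^\alpha\ge r+8$. Every polynomial is at most $2^{m(n)}$ for large $n$.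
\end{proof}

\section{A converse for near-random oracles}\label{sec:converse}

How far can a statement as general as Theorem~\ref{thm:near} be pushed? An oracle may be \emph{any} set of nearly incompressible strings, so we may try to store a language in it: attach to each input $x$ an incompressible address and record $A(x)$ there.

\begin{theorem}\label{thm:converse}
There is a constant $d$ such that for every language $A$ there are sets $R_n$, $(4,d)$-near-random at $n$, for which
\begin{enumerate}
\item[(i)] $A\cap\Sigma^n$ is decided in polynomial time with $O(n/\log n)$ queries to $R_n$ and $O(n^3)$ bits of advice;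
\item[(ii)] $A\cap\Sigma^n$ is decided by a uniform polynomial-time machine with $O(n^3)$ queries to $R_n$.
\end{enumerate}
\end{theorem}

The addresses must be computable from $x$ and a short advice string, pairwise distinct, and incompressible up to $O(\log n)$ bits. A random affine map gives a fixed $x$ such an address except with probability inverse polynomial in $n$, which is too large for a union bound over $2^n$ inputs. So we proceed in rounds. Each round serves all but a $1/n$ fraction of the remaining inputs, so about $n/\log n$ rounds serve everyone, and the decoder finds its round by asking the oracle.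

We recall the fact about affine maps. Let $h(x)=Px+v$ with $P\in\mathrm{GF}(2)^{\ell\times n}$ and $v\in\mathrm{GF}(2)^\ell$ uniform and independent. Then $h(x)$ is uniform for each $x$, because $v$ is uniform and independent of $P$. For $x\ne x'$ the vector $h(x)-h(x')=P(x-x')$ is a sum of a nonempty set of independent uniform columns of $P$, hence uniform, so $\Pr[h(x)=h(x')]=2^{-\ell}$.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
For $n<6$ let $R_n=\emptyset$ and store $A\cap\Sigma^n$ in the finite control of the machines. Let $n\ge6$, and put
\[
\kappa=\lceil\log n\rceil\ge2,\qquad\tau=\lceil(n+1)/\kappa\rceil,\qquad\ell_t=n-\kappa t+2\kappa\quad(0\le t<\tau).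
\]
For $t\le\tau-1$ we have $\kappa t<n+1$, so $2\kappa\le\ell_t\le n+2\kappa$. Call $z\in\Sigma^{\ell_t}$ \emph{bad} if $C(z)<\ell_t-2\kappa$. There are fewer than $2^{\ell_t-2\kappa}$ programs of length less than $\ell_t-2\kappa$, so less than a $2^{-2\kappa}$ fraction of $\Sigma^{\ell_t}$ is bad.

\emph{Rounds.} Let $G_0=\Sigma^n$. Suppose $G_t$ is given with $|G_t|\le2^{n-\kappa t}$. For an affine map $h_t:\mathrm{GF}(2)^n\to\mathrm{GF}(2)^{\ell_t}$, say that $x\in G_t$ is \emph{served at $t$} if $h_t(x)$ is not bad and $h_t(x)\ne h_t(x')$ for all $x'\in G_t\setminus\{x\}$, and let $G_{t+1}$ be the set of unserved $x\in G_t$. For a uniformly random $h_t$, a fixed $x\in G_t$ is unserved with probability at most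
\[
2^{-2\kappa}+|G_t|\,2^{-\ell_t}\le2^{-2\kappa}+2^{n-\kappa t-\ell_t}=2\cdot2^{-2\kappa}\le2^{-\kappa}.
\]
So the expectation of $|G_{t+1}|$ is at most $|G_t|2^{-\kappa}$, and we fix an $h_t$ with $|G_{t+1}|\le|G_t|2^{-\kappa}\le2^{n-\kappa(t+1)}$. Since $\kappa\tau\ge n+1$, we get $|G_\tau|<1$. Every $x\in\Sigma^n$ is served at exactly one $t$.

\emph{The data strings.} Put into $R_n$ the string $h_t(x)0$ for every $x$ served at $t$, and the string $h_t(x)1$ for every $x\in A$ served at $t$. The first marks the address as occupied and the second stores the bit. Deleting the last symbol is computable, so there is a constant $c_0$ with $C(z)\le C(za)+c_0$ for all strings $z$ and $a\in\Sigma$. A data string $q$ of round $t$ has length $\ell_t+1$ and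
\[
C(q)\ge\ell_t-2\kappa-c_0\ge|q|-2\log n-3-c_0 ,
\]
which meets the near-randomness bound if $d\ge3+c_0$. The lengths $\ell_t+1$ are distinct for distinct $t$, and all are congruent to $n+1$ modulo $\kappa$.

\emph{The advice strings.} The maps $h_0,\dots,h_{\tau-1}$ are written with $\sum_t\ell_t(n+1)$ bits. Since $\tau\le n$, $\ell_t\le3n$ and $n+1\le2n$, this is at most $6n^3\le n^4\le2^{4\kappa}$. As $\kappa\ge2$, the numbers $4\kappa$ and $4\kappa+1$ are incongruent modulo $\kappa$; let $\ell^*$ be the first of them that is not congruent to $n+1$. Put the $j$-th string of length $\ell^*$ into $R_n$ if and only if the $j$-th bit of the description of the maps exists and is $1$. No data string has length $\ell^*$. A string $q$ of length $\ell^*$ has $|q|-4\log(n+|q|)\le4(\log n+1)+1-4\log n=5$, so it meets the bound $C(q)\ge|q|-4\log(n+|q|)-d$ for trivial reasons if $d\ge5$. This is where $r=4$ is needed. Thus $R_n$ is $(4,d)$-near-random at $n$ for $d=\max\{5,3+c_0\}$, which does not depend on $A$.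

\emph{Decoding.} Given $x\in\Sigma^n$ and the maps $h_t$, query $h_t(x)0$ for $t=0,1,\dots$ until the first positive answer, then query $h_t(x)1$ and output the answer. Let $x$ be served at $t_0$, and let $t\le t_0$, so that $x\in G_t$. Let $a\in\Sigma$ and suppose $h_t(x)a\in R_n$. By its length this is a data string of round $t$, so $h_t(x)=h_t(x')$ for some $x'$ served at $t$ that put it there. Since $x\in G_t$ and $x'$ collides with no other element of $G_t$, we get $x=x'$ and $t=t_0$. Therefore the answers are negative for $t<t_0$, the answer at $t_0$ is positive by construction, and $h_{t_0}(x)1\in R_n$ if and only if $x\in A$. The decoder makes at most $\tau+1=O(n/\log n)$ queries. With the maps as advice this proves (i). For (ii), the machine first reads the maps from the strings of length $\ell^*$ with at most $6n^3$ queries.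
\end{proof}

Theorem~\ref{thm:converse} delimits Theorem~\ref{thm:near} in two directions. For $r=4$, $m(n)=n$ and $\delta=0$ the lower bound covers $n/(12\log n)$ queries, while the decoder in (i) makes at most $(n+1)/\log n+2$. So for arbitrary near-random oracles the order $n/\log n$ cannot be improved beyond a constant factor once polynomial advice is allowed. For uniform reductions the bound cannot be extended to $O(n^3)$ queries, since by (ii) that many queries to suitable near-random sets decide any language, an $\mathrm{E}$-complete one included. In both parts the oracle is built from the language. We claim no such converse for the specific sets $R_{C_U}$.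

\begin{thebibliography}{1}

\bibitem{limits}
\emph{Limitations of Efficient Reducibility to the Kolmogorov Random Strings},
\texttt{http://www.frontiersinai.com/turingfiles/January/Hitchcock.pdf}

\end{thebibliography}
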